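\title{Shellable extenders and simple connectivity of links}

\begin{abstract}
A shellable extender for a pure simplicial complex $\Delta$ is a pure complex $\Gamma\supseteq\Delta$ of the same dimension such that both $\Gamma$ and the relative complex $(\Gamma,\Delta)$ are shellable. Doolittle, Goeckner and Lazar conjectured that a shellable extender exists whenever the Stanley--Reisner ring of $\Delta$ has depth at least its dimension minus one over every field. We show that the conjecture holds for $\dim\Delta\le 2$ and fails in every dimension at least $3$; every triangulation of the Poincar\'e homology $3$-sphere is a counterexample. We then determine which complexes have shellable extenders: a pure complex of dimension $d-1$ has one if and only if the link of every face $\sigma$ is $(d-3-|\sigma|)$-connected. What the depth condition misses is exactly simple connectivity of the links of dimension at least $3$. It follows that some triangulation of $S^N$ has no shellable extender for every $N\ge5$, and that the existence of a shellable extender is undecidable for $3$-dimensional complexes.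
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{simplicial complex} is a finite collection of finite sets, its \emph{faces}, that is closed under taking subsets. The maximal faces are the \emph{facets}; $\dim\sigma=|\sigma|-1$; the dimension of a complex is the largest dimension of a face; a complex is \emph{pure} if all its facets have the same dimension. The \emph{void} complex, which has no faces at all, must be distinguished from the complex $\{\emptyset\}$ of dimension $-1$.

For complexes $\Delta\subseteq\Gamma$, the \emph{relative complex} $(\Gamma,\Delta)$ is the set of faces $\Gamma\setminus\Delta$. Its facets are its maximal elements, and it is pure if they all have the same dimension. Shellability is meant in the standard sense of Stanley: a pure relative complex $(\Gamma,\Delta)$ is \emph{shellable} if its facets can be ordered $F_1,\dots,F_m$ so that for each $i$ the set of \emph{new faces}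
\[
\{\sigma\subseteq F_i:\ \sigma\notin\Delta \text{ and } \sigma\not\subseteq F_j \text{ for all } j<i\}
\]
has a unique minimal element $R_i$. We call such an order a \emph{shelling} and $R_i$ the \emph{restriction} of $F_i$. A subset of $F_i$ that contains a new face is new, so the new faces form the interval $[R_i,F_i]=\{\sigma: R_i\subseteq\sigma\subseteq F_i\}$. The value $m=0$ is allowed, so $(\Delta,\Delta)$ is shellable. A complex $\Gamma$ is \emph{shellable} if $(\Gamma,\text{void})$ is.

\begin{definition}\label{def:extender}
Let $\Delta$ be a pure complex. A \emph{shellable extender} for $\Delta$ is a pure complex $\Gamma$ such that $\Delta\subseteq\Gamma$, $\dim\Gamma=\dim\Delta$, and both $\Gamma$ and $(\Gamma,\Delta)$ are shellable. The complex $\Gamma$ may have vertices that are not vertices of $\Delta$.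
\end{definition}

Thus $\Gamma$ can be assembled one facet at a time in two ways: starting from nothing, and starting from $\Delta$. Either requirement alone is no restriction on $\Delta$. The relative complex $(\Delta,\Delta)$ is always shellable, and $\Delta$ always lies in the skeleton of the same dimension of the simplex on its vertex set, which is shellable (Lemma~\ref{lem:ops}). The two requirements together say that $\Delta$ differs from a shellable complex by a shellable amount.

For a field $\mathbb F$, let $\mathbb F[\Delta]$ be the Stanley--Reisner ring of $\Delta$ (recalled in Section~\ref{sec:background}). A \emph{Cohen--Macaulay extender} over $\mathbb F$ is defined as in Definition~\ref{def:extender} with ``Cohen--Macaulay over $\mathbb F$'' in place of ``shellable''; for $(\Gamma,\Delta)$ this refers to the kernel of $\mathbb F[\Gamma]\to\mathbb F[\Delta]$ as a module, a notion that our proofs do not use. Doolittle, Goeckner and Lazar showed that a pure complex $\Delta$ has a Cohen--Macaulay extender over $\mathbb F$ if and only if $\operatorname{depth}\mathbb F[\Delta]\ge\dim\mathbb F[\Delta]-1$, and they made the following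 conjecture; both are stated in \cite{PE}.

\begin{quote}
\textbf{Conjecture.} Let $\Delta$ be a pure complex such that $\operatorname{depth}\mathbb F[\Delta]\ge\dim\mathbb F[\Delta]-1$ for every field $\mathbb F$. Then $\Delta$ has a shellable extender.
\end{quote}

\subsection{Small cases}

In examples we write $abc$ for $\{a,b,c\}$. Two disjoint edges $ab$, $cd$ are not shellable, since the new faces of the second edge have two minimal elements. Adding the edge $bc$ gives a path $\Gamma$, which is shellable, and $(\Gamma,\Delta)=\{bc\}$ is shellable. Two triangles $abc$, $cde$ with a common vertex are not shellable either. Adding the triangle $bcd$ gives a complex $\Gamma$ with shelling $abc$, $bcd$, $cde$ and restrictions $\emptyset$, $d$, $e$, and $(\Gamma,\Delta)=\{bd,bcd\}$ is an interval.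

Two disjoint triangles have no shellable extender. Let $G$ be a triangle that is added at some step of a shelling of $(\Gamma,\Delta)$. Its restriction $R$ is not empty, because $\emptyset\in\Delta$, and $G$ meets the complex built so far in the faces that do not contain $R$. These form one edge, two edges or the whole boundary of $G$, according as $|R|=1,2,3$. This intersection is always connected, so no step changes the number of components, and $\Gamma$ has as many components as $\Delta$. The same reasoning, started from the first facet of a shelling of $\Gamma$, shows that $\Gamma$ is connected. Hence a $2$-dimensional complex with a shellable extender is connected. This agrees with the Conjecture, whose hypothesis in dimension $2$ says exactly that $\Delta$ is connected (see (F7) below).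

The Conjecture is a natural guess. Its hypothesis is necessary for a shellable extender (Remark~\ref{rem:necessary}), it is sufficient in dimension at most $2$, and in higher dimensions one may add as many vertices as one likes. But repeat the argument one dimension higher. A tetrahedron added in a shelling of $(\Gamma,\Delta)$ meets the complex built so far in one, two, three or four of its triangles, that is, in a disk or a $2$-sphere. By van Kampen's theorem no step changes the fundamental group, so a $3$-dimensional complex with a shellable extender is simply connected. Depth is determined by homology, and homology sees only the abelianization of the fundamental group. A homology sphere with a perfect fundamental group separates the two conditions.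

\subsection{Results}

\begin{theorem}\label{thm:A}
The Conjecture is true if $\dim\Delta\le2$ and false in every dimension $\ge3$. Any triangulation of the Poincar\'e homology $3$-sphere is Cohen--Macaulay over every field and has no shellable extender.
\end{theorem}

The obstruction just found, applied to all links, is the only one. The \emph{link} of a face $\sigma$ of $X$ is $\operatorname{lk}_X(\sigma)=\{\rho:\rho\cap\sigma=\emptyset,\ \rho\cup\sigma\in X\}$, and the \emph{$j$-skeleton} $X^{(j)}$ consists of the faces of dimension at most $j$. A space is \emph{$k$-connected} under the following conventions: there is no condition if $k\le-2$; the space is nonempty if $k=-1$; it is nonempty, path connected and has $\pi_i=0$ for $1\le i\le k$ if $k\ge0$. \emph{Simply connected} means $1$-connected. For a complex $X$ these terms refer to the geometric realization $|X|$; in particular $X$ is $(-1)$-connected if and only if it has a vertex, and $\{\emptyset\}$ is not $(-1)$-connected.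

\begin{theorem}\label{thm:B}
A pure complex $\Delta$ of dimension $d-1\ge0$ has a shellable extender if and only if
\begin{equation}\label{eq:star}
\operatorname{lk}_\Delta(\sigma)\text{ is }(d-3-|\sigma|)\text{-connected for every }\sigma\in\Delta.\tag{$\ast$}
\end{equation}
\end{theorem}

The link of $\sigma$ has dimension $d-1-|\sigma|$, so \eqref{eq:star} asks each link to be connected up to two below its dimension. A pure complex is \emph{homotopy-Cohen--Macaulay} if every link, of dimension $q$ say, is $(q-1)$-connected. Condition \eqref{eq:star} says that $\Delta^{(d-2)}$ is homotopy-Cohen--Macaulay, while the depth condition over $\mathbb F$ says that $\Delta^{(d-2)}$ is Cohen--Macaulay over $\mathbb F$ (Remark~\ref{rem:hCM}).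

\begin{corollary}\label{cor:C}
Let $\Delta$ be pure of dimension $d-1\ge0$ with $\operatorname{depth}\mathbb F[\Delta]\ge d-1$ for every field $\mathbb F$. Then $\Delta$ has a shellable extender if and only if $\operatorname{lk}_\Delta(\sigma)$ is simply connected for every face $\sigma$ with $|\sigma|\le d-4$. In particular, if $\dim\Delta=3$, then $\Delta$ has a shellable extender if and only if $\Delta$ is simply connected.
\end{corollary}

The faces with $|\sigma|\le d-4$ are those whose link has dimension at least $3$.

\begin{corollary}\label{cor:D}
For every $N\ge5$ some triangulation of the sphere $S^N$ has no shellable extender. Boundaries of simplices do have one, so having a shellable extender is not a topological property.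
\end{corollary}

\begin{corollary}\label{cor:E}
It is algorithmically undecidable whether a given pure $3$-dimensional complex has a shellable extender.
\end{corollary}

Section~\ref{sec:calculus} collects rules for building relative shellings. They give the necessity of \eqref{eq:star} and Theorem~\ref{thm:A} in Section~\ref{sec:obstruction}. Most of the work is the sufficiency of \eqref{eq:star}: a statement about homotopy groups must be converted into an ordering of facets. Section~\ref{sec:moves} reduces it to making a skeleton shellable by coning over shellable subcomplexes, and carries this out for $3$-dimensional $\Delta$. Section~\ref{sec:filling} turns a null-homotopy into a shellable subcomplex, Section~\ref{sec:main} contains the induction, and Section~\ref{sec:cor} proves the corollaries.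

\section{Conventions and background}\label{sec:background}

The vertex set of $X$ is $V(X)$, and we write $u$ for $\{u\}$. The simplex $2^G$ is the complex of all subsets of $G$, its boundary $\partial 2^G$ consists of the proper subsets, and $[q]=\{1,\dots,q\}$. The \emph{join} of complexes on disjoint vertex sets is $X*Y=\{\sigma\cup\tau:\sigma\in X,\tau\in Y\}$, and for $u\notin V(B)$ the \emph{cone} is $u*B=\{\beta,\ \beta\cup u:\beta\in B\}$. The subcomplex of $X$ \emph{induced} on a set $W$ is $\{\sigma\in X:\sigma\subseteq W\}$. A map $g\colon V(D)\to V(K)$ is \emph{simplicial} if $g(\delta)\in K$ for all $\delta\in D$. A \emph{new} vertex is one whose name has not been used before.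

Each point $z\in|X|$ lies in the relative interior of $|\sigma|$ for exactly one face $\sigma$, the \emph{carrier} of $z$. The \emph{open star} of a vertex $v$ is the set of points whose carrier contains $v$. The \emph{barycentric subdivision} $\operatorname{sd}Y$ has a vertex $p_\eta$ for each nonempty face $\eta\in Y$, and its faces are the sets $\{p_{\eta_0},\dots,p_{\eta_r}\}$ with $\eta_0\subsetneq\dots\subsetneq\eta_r$. Placing $p_\eta$ at the barycenter of $|\eta|$ identifies $|\operatorname{sd}Y|$, and hence every $|\operatorname{sd}^mY|$, with $|Y|$.

The \emph{Stanley--Reisner ring} $\mathbb F[\Delta]$ is the quotient of the polynomial ring $\mathbb F[x_v:v\in V(\Delta)]$ by the ideal generated by the monomials $\prod_{v\in\tau}x_v$ with $\tau\subseteq V(\Delta)$, $\tau\notin\Delta$. Its Krull dimension is $\dim\Delta+1$. Its depth is the maximal length of a regular sequence in the ideal generated by the variables, and $\Delta$ is \emph{Cohen--Macaulay over $\mathbb F$} if depth and dimension agree.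

We use the following textbook facts. Reduced homology includes degree $-1$, where it vanishes if and only if the complex has a vertex.
\begin{enumerate}
\item[(F1)] Let $e\ge1$ and let the CW complex $X$ arise from $Z$ by attaching an $e$-cell. Then $\pi_i(Z,z)\to\pi_i(X,z)$ is bijective for $i\le e-2$ and surjective for $i=e-1$, where $\pi_0$ is the set of path components.
\item[(F2)] For $q\ge-1$, a complex is $(q-1)$-connected if and only if its $q$-skeleton is. (For $q\ge1$ apply (F1) to the cells of dimension at least $q+1$.)
\item[(F3)] For $k\ge0$, a continuous map from a complex $B$ of dimension at most $k$ to a $k$-connected space extends to the cone over $B$.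
\item[(F4)] (Simplicial approximation.) Let $h\colon|Y|\to|K|$ be continuous. For all large $m$, every vertex $y$ of $\operatorname{sd}^mY$ has a vertex $g(y)$ of $K$ such that $h$ maps the open star of $y$ into the open star of $g(y)$.
\item[(F5)] (Hurewicz.) A $k$-connected complex has $\tilde H_i=0$ for $i\le k$, with any coefficients. A simply connected complex with $\tilde H_i(\,\cdot\,;\mathbb Z)=0$ for $i\le k$ is $k$-connected.
\item[(F6)] If $\emptyset\ne\sigma\in X$ and $x$ has carrier $\sigma$, then $\tilde H_i(\operatorname{lk}_X\sigma)\cong H_{i+|\sigma|}(|X|,|X|\setminus x)$, with any coefficients.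
\item[(F7)] (Hochster's formula for the local cohomology of $\mathbb F[\Delta]$.) For an integer $r$, $\operatorname{depth}\mathbb F[\Delta]\ge r$ if and only if $\tilde H_i(\operatorname{lk}_\Delta\sigma;\mathbb F)=0$ for all $\sigma\in\Delta$ and all $i\le r-2-|\sigma|$. For pure $\Delta$ and $r=\dim\Delta+1$ this is Reisner's criterion: $\Delta$ is Cohen--Macaulay over $\mathbb F$ if and only if every link has vanishing reduced homology below its dimension.
\end{enumerate}

\begin{remark}\label{rem:hCM}
Let $\Delta$ be pure of dimension $d-1$. For $|\sigma|\le d-1$ and $q=d-2-|\sigma|$, the link of $\sigma$ in $\Delta^{(d-2)}$ is $\operatorname{lk}_\Delta(\sigma)^{(q)}$, of dimension $q$. By (F2) it is $(q-1)$-connected if and only if $\operatorname{lk}_\Delta(\sigma)$ is, and $q-1=d-3-|\sigma|$; for $|\sigma|=d$ condition \eqref{eq:star} is vacuous. So \eqref{eq:star} holds if and only if $\Delta^{(d-2)}$ is homotopy-Cohen--Macaulay. A complex and its $q$-skeleton also have the same $\tilde H_i$ for $i\le q-1$, so by (F7) $\operatorname{depth}\mathbb F[\Delta]\ge d-1$ if and only if $\Delta^{(d-2)}$ is Cohen--Macaulay over $\mathbb F$.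
\end{remark}

\section{A calculus of relative shellings}\label{sec:calculus}

For complexes $P\subseteq Q$, with $P$ possibly void and $P=Q$ allowed, we call $(Q,P)$ \emph{$e$-shellable} if it is shellable and all its facets have dimension $e$. A nonvoid complex $Q$ is \emph{$e$-shellable} if $(Q,\text{void})$ is; here $e\ge-1$. Recording $e$ is what allows shellings to be concatenated.

\begin{example}\label{ex:low}
The complex $\{\emptyset\}$ is $(-1)$-shellable. A nonempty set of points is $0$-shellable in any order. A connected pure $1$-dimensional complex is $1$-shellable: start with any edge; while edges remain, connectedness provides an unlisted edge $F$ that shares a vertex with a listed one, and its restriction is the other vertex if that vertex is new and $F$ itself otherwise.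
\end{example}

\begin{lemma}[concatenation]\label{lem:concat}
If $P\subseteq Q\subseteq S$ and $(Q,P)$, $(S,Q)$ are $e$-shellable, then $(S,P)$ is $e$-shellable.
\end{lemma}

\begin{proof}
List the facets $F_i$ of $(Q,P)$ and then the facets $G_j$ of $(S,Q)$, each in shelling order. Every face of $S\setminus P$ lies in a listed set, and the listed sets are distinct of dimension $e$, so they are the facets of $(S,P)$. The new faces of $F_i$ are unchanged. A face $\sigma\in S$ satisfies ``$\sigma\notin P$ and $\sigma\not\subseteq F_i$ for all $i$'' if and only if $\sigma\notin Q$, so the new faces of $G_j$ are unchanged too.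
\end{proof}

\begin{lemma}[translation]\label{lem:translate}
Let $Q\subseteq S$ and $Z\subseteq Y$ be complexes, $Z$ possibly void, and let $\eta$ be a finite set disjoint from $V(Y)$ with $S\setminus Q=\{\eta\cup\rho:\rho\in Y\setminus Z\}$. If $(Y,Z)$ is $e$-shellable, then $(S,Q)$ is $(e+|\eta|)$-shellable. Moreover:
\begin{enumerate}
\item[(a)] If $B\subseteq Q$ is $e$-shellable and $u\notin V(Q)$, then $(Q\cup u*B,\,Q)$ is $(e+1)$-shellable.
\item[(b)] If all faces in $S\setminus Q$ have dimension $e$, then $(S,Q)$ is $e$-shellable.
\end{enumerate}
\end{lemma}

\begin{proof}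
Let $G_1,\dots,G_m$ shell $(Y,Z)$ with restrictions $R_i$. The facets of $(S,Q)$ are the sets $\eta\cup G_i$. A subset of $\eta\cup G_i$ is outside $Q$ if and only if it equals $\eta\cup\rho$ with $\rho\subseteq G_i$, $\rho\notin Z$, and it lies in $\eta\cup G_j$ if and only if $\rho\subseteq G_j$. So the new faces form $[\eta\cup R_i,\eta\cup G_i]$. For (a) take $\eta=u$, $Y=B$ and $Z$ void. In (b) every face of $S\setminus Q$ is a facet of $(S,Q)$ and its proper subsets lie in $Q$, so any order is a shelling with $R_i=F_i$.
\end{proof}

The case $\eta=\emptyset$ says that $e$-shellability of $(S,Q)$ depends only on the set $S\setminus Q$.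

\begin{lemma}[cones, links, skeleta]\label{lem:ops}
\begin{enumerate}
\item[(a)] If $B$ is $e$-shellable and $x\notin V(B)$, then $x*B$ is $(e+1)$-shellable.
\item[(b)] If $(Q,P)$ is $e$-shellable and $\sigma\in Q$, then $(\operatorname{lk}_Q\sigma,\operatorname{lk}_P\sigma)$ is $(e-|\sigma|)$-shellable, where $\operatorname{lk}_P\sigma$ is void if $\sigma\notin P$. In particular the link of a face $\sigma$ of an $e$-shellable complex is $(e-|\sigma|)$-shellable.
\item[(c)] If $B$ is $e$-shellable, then $B^{(j)}$ is $j$-shellable for $-1\le j\le e$.
\end{enumerate}
\end{lemma}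

\begin{proof}
Let $F_1,\dots,F_m$ be the given shelling, with restrictions $R_i$.

(a) A subset $\tau$ of $x\cup F_i$ lies in no $x\cup F_j$ with $j<i$ if and only if $\tau\setminus x$ is new in $F_i$, that is, $\tau\supseteq R_i$.

(b) The faces of the relative link are the sets $\tau$ disjoint from $\sigma$ with $\tau\cup\sigma\in Q\setminus P$, so its facets are the sets $F_i\setminus\sigma$ with $F_i\supseteq\sigma$. Keep their order. A set $\tau\subseteq F_i\setminus\sigma$ is new if and only if $\tau\cup\sigma$ is new in $F_i$, that is, $\tau\supseteq R_i\setminus\sigma$.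

(c) It suffices to treat $j=e-1\ge-1$. Let $B_i=2^{F_1}\cup\dots\cup2^{F_i}$, with $B_0$ void. Then $B_i^{(e-1)}\setminus B_{i-1}^{(e-1)}=\{R_i\cup\rho:\rho\subsetneq W\}$ with $W=F_i\setminus R_i$. If $W=\emptyset$ this set is empty. Otherwise let $W=\{w_0,\dots,w_q\}$. A subset of $W\setminus w_j$ lies in no $W\setminus w_l$ with $l<j$ if and only if it contains $w_0,\dots,w_{j-1}$, so $\partial2^W$ is $(q-1)$-shellable. Since $q-1+|R_i|=e-1$, Lemma~\ref{lem:translate} shows that $(B_i^{(e-1)},B_{i-1}^{(e-1)})$ is $(e-1)$-shellable. Concatenate.
\end{proof}

The next lemma is the basic way to produce an extender.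

\begin{lemma}[coning off]\label{lem:coneoff}
Let $\dim X\le n+1$, let $X^{(n)}$ be $n$-shellable, and let $\Gamma=X\cup w*X^{(n)}$ with $w$ new. Then $\Gamma$ and $(\Gamma,X)$ are $(n+1)$-shellable.
\end{lemma}

\begin{proof}
The pair $(\Gamma,X)$ is covered by Lemma~\ref{lem:translate}(a). The cone $w*X^{(n)}$ is $(n+1)$-shellable by Lemma~\ref{lem:ops}(a), and the remaining faces of $\Gamma$ are the $(n+1)$-dimensional faces of $X$, which are added by Lemmas~\ref{lem:translate}(b) and~\ref{lem:concat}.
\end{proof}

Finally, the argument of the introduction in arbitrary dimension.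

\begin{lemma}[connectivity]\label{lem:conn}
\begin{enumerate}
\item[(a)] Let $(X,Z)$ be $e$-shellable with $Z$ nonvoid. Then $Z$ is $(e-2)$-connected if and only if $X$ is.
\item[(b)] An $e$-shellable complex is $(e-1)$-connected.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $e\ge1$ and let $(X,Z)$ be as in (a). Consider one step of the shelling, from $Z'$ to $Z'\cup2^G$, with restriction $R$. Then $R\ne\emptyset$ because $\emptyset\in Z$, and $2^G\cap Z'=C:=\{\rho\subseteq G:R\not\subseteq\rho\}$. If $R=G$, then $C=\partial2^G$ and the step attaches an $e$-cell. If $R\ne G$, pick $a\in G\setminus R$; then $\rho\in C$ implies $\rho\cup a\in C$, so $C$ is a cone with apex $a$. A contractible subcomplex of a simplex is a deformation retract of it, so $|Z'|$ is a deformation retract of $|Z'\cup2^G|$. In both cases $C$ has a vertex. Hence $Z$ has a vertex if and only if $X$ has one, and by (F1) the maps $\pi_i(Z,z)\to\pi_i(X,z)$, including $i=0$, are bijective for $i\le e-2$ and surjective for $i=e-1$.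

This proves (a) for $e\ge1$, and for $e\le0$ there is nothing to prove. Part (b) is vacuous for $e=-1$, and for $e=0$ the first facet is a vertex. For $e\ge1$ take $Z=2^{F_1}$, which is contractible; the remaining facets shell $(X,Z)$, and the bijectivity and surjectivity above make $X$ $(e-1)$-connected.
\end{proof}

\section{The obstruction and the counterexample}\label{sec:obstruction}

\begin{proposition}\label{prop:necessity}
If a pure complex $\Delta$ of dimension $d-1\ge0$ has a shellable extender $\Gamma$, then \eqref{eq:star} holds.
\end{proposition}

\begin{proof}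
A face of $\Gamma$ that contains a non-face of $\Delta$ is a non-face of $\Delta$. So a maximal element of $\Gamma\setminus\Delta$ is a facet of $\Gamma$, and both $\Gamma$ and $(\Gamma,\Delta)$ are $(d-1)$-shellable. Let $\sigma\in\Delta$ and $e=d-1-|\sigma|$. By Lemma~\ref{lem:ops}(b), $\operatorname{lk}_\Gamma\sigma$ and $(\operatorname{lk}_\Gamma\sigma,\operatorname{lk}_\Delta\sigma)$ are $e$-shellable, and $\operatorname{lk}_\Delta\sigma$ is nonvoid. By Lemma~\ref{lem:conn}(b), $\operatorname{lk}_\Gamma\sigma$ is $(e-1)$-connected, hence $(e-2)$-connected. By Lemma~\ref{lem:conn}(a), $\operatorname{lk}_\Delta\sigma$ is $(e-2)$-connected, and $e-2=d-3-|\sigma|$.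
\end{proof}

\begin{remark}\label{rem:necessary}
By (F5) and (F7) with $r=d-1$, condition \eqref{eq:star} implies $\operatorname{depth}\mathbb F[\Delta]\ge d-1$ for every field. So the hypothesis of the Conjecture is necessary for a shellable extender.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{Dimension $3$.} The Poincar\'e homology sphere is $M=S^3/I^*$, where $I^*$ is the binary icosahedral group, a perfect group of order $120$ acting freely on $S^3$. It is a smooth closed orientable manifold, so it has triangulations; one with $16$ vertices is given by Bj\"orner and Lutz \cite{BL}. Let $\Sigma$ be any triangulation of $M$; it is pure of dimension $3$. Since $\pi_1(M)=I^*$ is perfect, $H_1(M;\mathbb Z)=0$; by Poincar\'e duality $H_2(M;\mathbb Z)\cong H^1(M;\mathbb Z)=0$; and $H_3(M;\mathbb Z)\cong\mathbb Z$. By universal coefficients $\tilde H_i(\Sigma;\mathbb F)=0$ for $i<3$ and every field $\mathbb F$. For $\emptyset\ne\sigma\in\Sigma$, (F6) gives $\tilde H_i(\operatorname{lk}_\Sigma\sigma;\mathbb F)\cong H_{i+|\sigma|}(M,M\setminus x;\mathbb F)$, which vanishes unless $i=3-|\sigma|=\dim\operatorname{lk}_\Sigma\sigma$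 because $M$ is a $3$-manifold. By Reisner's criterion $\Sigma$ is Cohen--Macaulay over every field, so it satisfies the hypothesis of the Conjecture. Here $d=4$, and \eqref{eq:star} for $\sigma=\emptyset$ requires $\Sigma$ to be simply connected, which it is not. By Proposition~\ref{prop:necessity}, $\Sigma$ has no shellable extender.

\emph{Dimension $3+q$, $q\ge1$.} Let $\Sigma_q=\Sigma*2^{[q]}$, pure of dimension $3+q$. This complex is contractible, so the obstruction must be found in a link. The ring $\mathbb F[\Sigma_q]=\mathbb F[\Sigma][x_1,\dots,x_q]$ is a polynomial extension of a Cohen--Macaulay ring, hence Cohen--Macaulay, for every $\mathbb F$. Here $d=4+q$, the face $[q]$ has link $\Sigma$, and \eqref{eq:star} requires this link to be $(d-3-q)$-connected, that is, simply connected. So $\Sigma_q$ has no shellable extender.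

\emph{Dimension at most $2$.} For $\Delta=\{\emptyset\}$ take $\Gamma=\Delta$. Let $\dim\Delta=d-1\in\{0,1,2\}$. By Lemma~\ref{lem:coneoff} with $n=d-2$, it suffices to show that $\Delta^{(d-2)}$ is $(d-2)$-shellable. This skeleton is $\{\emptyset\}$ for $d=1$ and a nonempty set of points for $d=2$. For $d=3$ it is a pure graph, and it is connected because $\operatorname{depth}\mathbb F[\Delta]\ge2$ gives $\tilde H_0(\Delta;\mathbb F)=0$ by (F7). Example~\ref{ex:low} covers all three cases.
\end{proof}

\section{Moves, good complexes and the three-dimensional case}\label{sec:moves}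

\subsection{Reduction to shelling a skeleton}

Let $\Delta$ satisfy \eqref{eq:star} and put $n=d-2$. If $\Delta^{(n)}$ is shellable, Lemma~\ref{lem:coneoff} gives an extender. Condition \eqref{eq:star} provides only the topological shadow of this, so we first enlarge $\Delta$. The enlargement must keep the relative complex shellable, and Lemma~\ref{lem:translate}(a) supplies an operation that does so.

\begin{definition}\label{def:moves}
Let $n\ge-1$ and let $K$ be a nonvoid complex.
\begin{enumerate}
\item[(a)] An \emph{$n$-move} replaces $K$ by $K\cup u*B$, where $u$ is a new vertex and $B\subseteq K$ is an $n$-shellable subcomplex. An \emph{$n$-extension} of $K$ is the result of finitely many, possibly zero, $n$-moves.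
\item[(b)] $K$ is \emph{$n$-good} if $\dim K\le n+1$ and $\operatorname{lk}_K(\sigma)$ is $(n-1-|\sigma|)$-connected for every $\sigma\in K$.
\item[(c)] For $n\ge1$, a vertex $x$ of $K$ is \emph{$n$-tame} if $\operatorname{lk}_K(x)^{(n-1)}$ is $(n-1)$-shellable.
\end{enumerate}
\end{definition}

A pure complex of dimension $d-1$ satisfies \eqref{eq:star} if and only if it is $(d-2)$-good. Purity is dropped from (b) because the induction applies moves to skeleta, and an $n$-move on an $n$-dimensional complex produces facets of two dimensions. The role of tameness will appear in Section~\ref{sub:three}.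

\begin{proposition}\label{prop:main}
Let $n\ge-1$. Every $n$-good complex $K$ has an $n$-extension $L$ such that $L^{(n)}$ is $n$-shellable.
\end{proposition}

\begin{example}\label{ex:dunce}
For $n\le1$ one can take $L=K$: by Example~\ref{ex:low} this holds for $n=-1$; for $n=0$, where $K$ has a vertex; and for $n=1$, where $K$ is connected and every vertex lies in an edge. For $n=2$ moves are needed. Let $K$ be the second barycentric subdivision of the dunce hat, the triangle whose sides are identified according to the word $aaa^{-1}$. Then $\pi_1(K)=\langle a\mid aaa^{-1}\rangle=1$, and $H_2(K;\mathbb Z)=0$ because the $2$-cell has boundary $a+a-a\neq0$. Every edge lies in two or three triangles. A vertex link is a circle, three arcs with common endpoints, or (at the corner) two loops joined by an arc. So $K$ is $2$-good. Suppose $K=K^{(2)}$ had a shelling with last triangle $F$ and restriction $R$. If $R\ne F$, an edge of $F$ containing $R$ lies in no other triangle. If $R=F$, then $\partial2^F$ bounds in the union of the earlier triangles, which is simply connected by Lemma~\ref{lem:conn}(b), and $H_2(K;\mathbb Z)\ne0$. Both are impossible.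
\end{example}

\begin{lemma}\label{lem:good}
Let $n\ge0$ and let $K$ be $n$-good. Then $\operatorname{lk}_K(v)$ is $(n-1)$-good for every vertex $v$, and $K^{(n-1)}$ is $(n-1)$-good.
\end{lemma}

\begin{proof}
The link $\operatorname{lk}_K(v)$ has dimension at most $n$, and the link of $\sigma$ in it is $\operatorname{lk}_K(\sigma\cup v)$, which is $(n-2-|\sigma|)$-connected. For $\sigma\in K^{(n-1)}$ put $q=n-1-|\sigma|\ge-1$. The link of $\sigma$ in $K^{(n-1)}$ is $\operatorname{lk}_K(\sigma)^{(q)}$. Since $\operatorname{lk}_K(\sigma)$ is $q$-connected, it is $(q-1)$-connected, and so is its $q$-skeleton by (F2); and $q-1=(n-1)-1-|\sigma|$.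
\end{proof}

\begin{lemma}\label{lem:moves}
Let $L$ be an $n$-extension of $K$.
\begin{enumerate}
\item[(a)] $(L,K)$ is $(n+1)$-shellable.
\item[(b)] If $n\ge0$, then $(L^{(n)},K^{(n)})$ is $n$-shellable.
\item[(c)] If $K$ is $n$-good, then $L$ is $n$-good.
\item[(d)] If $n\ge1$, then $n$-tame vertices of $K$ are $n$-tame in $L$, and all vertices in $V(L)\setminus V(K)$ are $n$-tame in $L$.
\end{enumerate}
\end{lemma}

\begin{proof}
By induction and Lemma~\ref{lem:concat} it suffices to consider one move $L=K\cup u*B$. Part (a) is Lemma~\ref{lem:translate}(a).

(b) We have $L^{(n)}\setminus K^{(n)}=\{u\cup\beta:\beta\in B^{(n-1)}\}$, and $B^{(n-1)}$ is $(n-1)$-shellable by Lemma~\ref{lem:ops}(c). Apply Lemma~\ref{lem:translate}.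

(c) Since $\dim(u*B)=n+1$, we have $\dim L\le n+1$. Let $\sigma\in L$ and $e=n+1-|\sigma|$; we must show that $\operatorname{lk}_L\sigma$ is $(e-2)$-connected. If $\sigma\in K$, then $(\operatorname{lk}_L\sigma,\operatorname{lk}_K\sigma)$ is $e$-shellable by (a) and Lemma~\ref{lem:ops}(b), and $\operatorname{lk}_K\sigma$ is nonvoid and $(e-2)$-connected; use Lemma~\ref{lem:conn}(a). If $\sigma\notin K$, then $u\in\sigma$ and $\operatorname{lk}_L\sigma=\operatorname{lk}_B(\sigma\setminus u)$ is $e$-shellable; use Lemma~\ref{lem:conn}(b).

(d) The link of $u$ is $B$, and $B^{(n-1)}$ is $(n-1)$-shellable. The link of a vertex $x\in V(K)\setminus V(B)$ is unchanged. For $x\in V(B)$ we have $\operatorname{lk}_L(x)=\operatorname{lk}_K(x)\cup u*\operatorname{lk}_B(x)$, and this is an $(n-1)$-move on $\operatorname{lk}_K(x)$ by Lemma~\ref{lem:ops}(b). By (b), $(\operatorname{lk}_L(x)^{(n-1)},\operatorname{lk}_K(x)^{(n-1)})$ is $(n-1)$-shellable, and Lemma~\ref{lem:concat} shows that $x$ stays tame.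
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}, given Proposition~\ref{prop:main}]
Necessity is Proposition~\ref{prop:necessity}. Let $\Delta$ satisfy \eqref{eq:star} and put $n=d-2\ge-1$, so that $\Delta$ is $n$-good. Take $L$ from Proposition~\ref{prop:main} and let $\Gamma=L\cup w*L^{(n)}$ with $w$ new. This is one more $n$-move, so $(\Gamma,\Delta)$ is $(n+1)$-shellable by Lemma~\ref{lem:moves}(a). By Lemma~\ref{lem:moves}(c), $\dim L\le n+1$, so $\Gamma$ is $(n+1)$-shellable by Lemma~\ref{lem:coneoff}. In particular $\Gamma$ is pure of dimension $n+1=\dim\Delta$.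
\end{proof}

\subsection{The case $n=2$}\label{sub:three}

By Example~\ref{ex:dunce}, $n=2$ is the first case of Proposition~\ref{prop:main} with content; it corresponds to $\dim\Delta=3$. Let $K$ be $2$-good: simply connected, with connected vertex links, and with every edge in a triangle. Let $A=K^{(1)}$. By Lemma~\ref{lem:good}, $A$ and all vertex links are $1$-good, so by Example~\ref{ex:dunce} the graph $A$ is $1$-shellable and all vertices of $K$ are $2$-tame.

There is an obvious $2$-shellable complex containing $A$, the cone over $A$, and once it is present the triangles of $K$ can be added in any order by Lemma~\ref{lem:translate}(b). But coning over $A$ is a $1$-move, not a $2$-move. It is forbidden for a good reason: it kills the fundamental group. We may only cone over $2$-shellable subcomplexes, so we need one that contains $A$.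

\emph{Filling.} Since $K$ is simply connected, the inclusion $|A|\subseteq|K|$ extends to the cone over $A$. After a suitable subdivision that leaves $A$ intact, the cone becomes a $2$-shellable complex $E\supseteq A$ with a simplicial map $g\colon E\to K$ that is the identity on $A$. The map $g$ need not be injective.

\emph{Doubling.} Let $y$ be a vertex of $E$ outside $A$, and $x=g(y)$. Add $y$ to $K$ as a twin of $x$, by coning over $x*\operatorname{lk}_K(x)^{(1)}$. This is a $2$-move precisely because $x$ is tame. Sending $y$ to itself instead of $x$ keeps the map simplicial. For instance, let $K=2^{abc}$, $E=y*\partial2^{abc}$ and $g(y)=a$. Then $g$ sends $ybc$ to $abc$ and crushes $yab$ and $yac$ to edges. Here $a*\operatorname{lk}_K(a)^{(1)}=K$, and the move produces the tetrahedron $abcy$, which contains $E$. After all vertices $y$ have been treated, $E$ is a subcomplex; coning over it with a new vertex $u$ gives a $2$-extension $L$ of $K$ that contains $u*A$.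

\emph{Collar.} We know that $u*A$ is $2$-shellable, and that $(L^{(2)},A)$ is $2$-shellable by Lemmas~\ref{lem:translate}(b), \ref{lem:moves}(b) and~\ref{lem:concat}. These two facts do not combine directly, because $u*A$ and $L^{(2)}\setminus A$ overlap. A second copy of the cone that meets $L$ only in $A$ removes the overlap. Make the $2$-move $L_1=L\cup u'*(u*A)$ and list the triangles of $L_1$ in three groups:
\begin{enumerate}
\item[(i)] the triangles of $u'*A$, in shelling order;
\item[(ii)] the triangles of $L$, in the order that shells $(L^{(2)},A)$; since $(u'*A)\cap L=A$, the intervals of new faces are unchanged;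
\item[(iii)] the triangles $uu'v$ with $v\in V(A)$. The edges $uv$ and $u'v$ are already present, so the first of these has restriction $uu'$ and each later one is its own restriction.
\end{enumerate}
This shells $L_1^{(2)}$. For $K=2^{abc}$ and $L=u*K$ it reads, with restrictions in parentheses,
\begin{gather*}
u'ab\ (\emptyset),\quad u'bc\ (c),\quad u'ac\ (ac);\qquad abc\ (abc),\quad uab\ (u),\quad ubc\ (uc),\quad uac\ (uac);\\
uu'a\ (uu'),\quad uu'b\ (uu'b),\quad uu'c\ (uu'c).
\end{gather*}

Two things change for $n\ge3$. Vertices need not be tame, and are made so by applying the proposition to their links. And $A=K^{(n-1)}$ need not be shellable, so the cone over $A$ is replaced by an $n$-shellable complex built from $A$ by several $(n-1)$-moves. Each of these moves is simulated by filling and doubling, and the collar is built one vertex at a time.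

\section{Simulating a cone over a shellable subcomplex}\label{sec:filling}

The goal of this section is Lemma~\ref{lem:fill}: in a good complex with tame vertices, an $(n-1)$-move can be realized inside an $n$-extension. Simplicial approximation requires fine subdivisions of the cone over $B$. These subdivisions must preserve shellability and must not subdivide $B$. We use stellar subdivisions for the first requirement and a prism over $B$ for the second.

\subsection{Subdivisions that preserve shellability}

For $\emptyset\ne\sigma$ and a new vertex $p$, the \emph{stellar subdivision} of $X$ at $\sigma$ is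
\[
X_\sigma=\{\tau\in X:\sigma\not\subseteq\tau\}\ \cup\ \{p\cup\tau:\ \sigma\not\subseteq\tau,\ \tau\cup\sigma\in X\}.
\]
If $\sigma\notin X$ the formula returns $X$, and if $\sigma$ is a vertex it renames that vertex $p$.

\begin{lemma}\label{lem:stellar}
If $X$ is $n$-shellable and $\emptyset\ne\sigma\in X$, then $X_\sigma$ is $n$-shellable.
\end{lemma}

\begin{proof}
Let $F_1,\dots,F_m$ be a shelling with restrictions $R_i$, let $X_i=2^{F_1}\cup\dots\cup2^{F_i}$, and let $X_i'=(X_i)_\sigma$, with $X_0$ and $X_0'$ void. By Lemma~\ref{lem:concat} it suffices to show that each $(X_i',X_{i-1}')$ is $n$-shellable.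

If $\sigma\not\subseteq F_i$, no face of $X_i\setminus X_{i-1}$ contains $\sigma$, so $X_i'\setminus X_{i-1}'=[R_i,F_i]$.

Let $\sigma=\{s_1,\dots,s_k\}\subseteq F_i$, numbered so that $R_i\cap\sigma=\{s_1,\dots,s_r\}$. Then $X_i'$ is the union of $X_{i-1}'$ and the simplices on $G_j=p\cup(F_i\setminus s_j)$, which we take in the order $j=1,\dots,k$. Let $\rho\subseteq G_j$; note $s_j\notin\rho$, so $\sigma\not\subseteq\rho$. The face $\rho$ lies in no $G_l$ with $l<j$ if and only if $s_1,\dots,s_{j-1}\in\rho$. If $p\in\rho$, then $\rho\notin X_{i-1}'$ if and only if $(\rho\setminus p)\cup\sigma\notin X_{i-1}$, that is, $R_i\setminus\sigma\subseteq\rho$. If $p\notin\rho$, then $\rho\notin X_{i-1}'$ if and only if $R_i\subseteq\rho$. Put $T=\{s_1,\dots,s_{j-1}\}\cup(R_i\setminus\sigma)\subseteq G_j$. A face containing $p$ is new if and only if it contains $T$. For $j\le r$ we have $s_j\in R_i$ and $s_j\notin\rho$, so no face without $p$ is new, and the new faces form $[p\cup T,G_j]$. For $j>r$ we have $R_i\cup\{s_1,\dots,s_{j-1}\}=T$, so a face without $p$ is also new if and only if it contains $T$, and the new faces form $[T,G_j]$.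
\end{proof}

The barycentric subdivision is obtained by stellar subdivisions at all nonempty faces in order of decreasing size. We perform these only at the faces of an induced subcomplex $Y$, and we need an explicit description of the result. For $\eta\in\operatorname{sd}^mY$ let $\operatorname{carr}(\eta)$ be the smallest face of $Y$ whose realization contains $|\eta|$; thus $\operatorname{carr}(\emptyset)=\emptyset$.

\begin{lemma}\label{lem:partial}
Let $X$ be $n$-shellable, $V(X)=V_1\sqcup V_2$, and let $Y$ be the subcomplex induced on $V_2$. For every $m\ge0$,
\[
X[m]=\{\tau\cup\eta:\ \tau\subseteq V_1,\ \eta\in\operatorname{sd}^mY,\ \tau\cup\operatorname{carr}(\eta)\in X\}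
\]
is an $n$-shellable complex.
\end{lemma}

\begin{proof}
We have $X[0]=X$. Consider $m=1$, where the carrier of $\{p_{\eta_0},\dots,p_{\eta_r}\}$ is $\eta_r$. We interpolate between $X$ and $X[1]$. Let $P\subseteq Y\setminus\{\emptyset\}$ be upward closed in $Y$; it is the set of faces already subdivided. Let $X^P$ consist of all sets
\begin{equation}\label{eq:XP}
\tau\cup\alpha\cup\{p_{\eta_0},\dots,p_{\eta_r}\},\qquad \tau\subseteq V_1,\quad \alpha\in Y\setminus P,\quad \alpha\subseteq\eta_0\subsetneq\dots\subsetneq\eta_r,\quad \eta_i\in P,
\end{equation}
with $r\ge-1$, such that $\tau\cup\eta_r\in X$ if $r\ge0$ and $\tau\cup\alpha\in X$ if $r=-1$. For $P=\emptyset$ only $r=-1$ occurs, and $X^\emptyset=X$ because $Y$ is induced. For $P=Y\setminus\{\emptyset\}$ only $\alpha=\emptyset$ occurs, and $X^P=X[1]$. If $P\ne Y\setminus\{\emptyset\}$, let $\sigma$ be a maximal element of $Y\setminus P$. Then $\sigma\ne\emptyset$, $\sigma\in X^P$, and $P'=P\cup\{\sigma\}$ is upward closed. We claim that $X^{P'}=(X^P)_\sigma$ with new vertex $p_\sigma$; Lemma~\ref{lem:stellar} and induction on $|P|$ then settle $m=1$.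

A face \eqref{eq:XP} of $X^P$ contains $\sigma$ if and only if $\alpha\supseteq\sigma$, which by maximality means $\alpha=\sigma$. So the faces of $X^P$ not containing $\sigma$ are those with $\alpha\in Y\setminus P'$, and these are the faces of $X^{P'}$ whose chain omits $\sigma$. Next let $\rho$ be a face \eqref{eq:XP} of $X^P$ with $\sigma\not\subseteq\rho$. Then $\rho\cup\sigma\in X^P$ forces $\alpha\cup\sigma=\sigma$, so the condition $\rho\cup\sigma\in X^P$ is equivalent to
\[
\alpha\subsetneq\sigma\subsetneq\eta_0\subsetneq\dots\subsetneq\eta_r,\qquad \tau\cup\eta_r\in X\ \ (\text{or } \tau\cup\sigma\in X \text{ if } r=-1).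
\]
No proper subset of $\sigma$ lies in $P$, since $P$ is upward closed and $\sigma\notin P$. Hence a chain in $P'$ that contains $\sigma$ begins with $\sigma$, and the conditions $\alpha\in Y\setminus P'$, $\alpha\subseteq\sigma$ together are equivalent to $\alpha\subsetneq\sigma$. So the sets $\rho\cup p_\sigma$ are exactly the faces of $X^{P'}$ whose chain contains $\sigma$. This proves the claim.

For the step from $m$ to $m+1$, note that the subcomplex of $X[m]$ induced on the vertices outside $V_1$ is $\operatorname{sd}^mY$ (take $\tau=\emptyset$). Apply the case $m=1$ to $X[m]$. The faces of the result are the sets $\tau\cup\{p_{\eta_0},\dots,p_{\eta_r}\}$ with a chain in $\operatorname{sd}^mY$ and $\tau\cup\eta_r\in X[m]$, that is, $\tau\cup\operatorname{carr}(\eta_r)\in X$. The simplex $\{p_{\eta_0},\dots,p_{\eta_r}\}$ lies in $|\eta_r|$ and contains its barycenter, so it has the same carrier in $Y$ as $\eta_r$. The result is $X[m+1]$.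
\end{proof}

\subsection{The capped prism}

Let $B$ be a complex with a total order on $V(B)$, and let $B'$ be a disjoint copy, $v\mapsto v'$. The \emph{prism} over $B$ is
\[
\operatorname{Pr}(B)=\{\tau\cup\zeta':\ \tau\cup\zeta\in B,\ \max\tau\le\min\zeta\text{ if both are nonempty}\}.
\]
This is the standard triangulation of $|B|\times[0,1]$, with $v$ at $(v,0)$ and $v'$ at $(v,1)$. For a face $F=\{w_0<\dots<w_l\}$ of $B$ put
\[
P_i(F)=\{w_0,\dots,w_i,w_i',\dots,w_l'\},\qquad 0\le i\le l.
\]
A face $\rho=\tau\cup\zeta'$ of $\operatorname{Pr}(B)$ has the \emph{projection} $\pi(\rho)=\tau\cup\zeta\in B$, and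
\begin{equation}\label{eq:prism}
\rho\subseteq P_i(F)\text{ for some } i\iff\pi(\rho)\subseteq F;
\end{equation}
for the backward implication take $w_i=\max\tau$, or $i=0$ if $\tau=\emptyset$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[very thick] (0,0)--(2,0)--(4,0);
\draw (0,1.5)--(2,1.5)--(4,1.5);
\draw (0,0)--(0,1.5) (2,0)--(2,1.5) (4,0)--(4,1.5);
\draw (0,0)--(2,1.5) (2,0)--(4,1.5);
\draw (0,1.5)--(2,3)--(4,1.5) (2,1.5)--(2,3);
\foreach \p in {(0,0),(2,0),(4,0),(0,1.5),(2,1.5),(4,1.5),(2,3)} \fill \p circle (1.5pt);
\node[below] at (0,0) {$v_1$}; \node[below] at (2,0) {$v_2$}; \node[below] at (4,0) {$v_3$};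
\node[left] at (0,1.5) {$v_1'$}; \node[above right] at (2,1.5) {$v_2'$}; \node[right] at (4,1.5) {$v_3'$};
\node[above] at (2,3) {$c$};
\node at (1.33,2.05) {$1$}; \node at (2.75,2.05) {$2$}; \node at (0.6,1) {$3$};
\node at (1.4,0.5) {$4$}; \node at (2.6,1) {$5$}; \node at (3.4,0.5) {$6$};
\end{tikzpicture}
\caption{The prism over the path $B$ with edges $v_1v_2$, $v_2v_3$ (thick), capped by the cone from $c$ over the upper copy of $B$. The triangles are numbered in shelling order; their restrictions are $\emptyset$, $v_3'$, $v_1$, $v_2$, $v_2v_3'$, $v_3$.}
\label{fig:prism}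
\end{figure}

\begin{lemma}\label{lem:prism}
Let $n\ge1$, let $B$ be $(n-1)$-shellable and let $c$ be new. Then $X=\operatorname{Pr}(B)\cup c*B'$ is $n$-shellable.
\end{lemma}

\begin{proof}
The cone $c*B'$ is $n$-shellable by Lemma~\ref{lem:ops}(a), so it suffices to shell $(X,c*B')$. Go through the facets $F=\{w_0<\dots<w_{n-1}\}$ of $B$ in shelling order, and for each list $P_0(F),\dots,P_{n-1}(F)$; see Figure~\ref{fig:prism}. These sets have dimension $n$ and cover $\operatorname{Pr}(B)$ by \eqref{eq:prism}. Fix $F$, with restriction $R$, and let $\rho\subseteq P_i(F)$. If $w_i\notin\rho$, then $\rho\subseteq P_{i-1}(F)$ for $i\ge1$ and $\rho\in B'$ for $i=0$. If $w_i\in\rho$, then $\rho$ is not in $c*B'$ and in no $P_j(F)$ with $j<i$. By \eqref{eq:prism}, $\rho$ lies in no $P_j(\tilde F)$ with $\tilde F$ earlier than $F$ if and only if $\pi(\rho)\supseteq R$. So $\rho$ is new if and only if $w_i\in\rho$ and $\pi(\rho)\supseteq R$. For $j<i$ only $w_j$, and for $j>i$ only $w_j'$, belongs to $P_i(F)$. Therefore the unique minimal new face is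
\[
\{w_i\}\cup\{w_j:w_j\in R,\ j<i\}\cup\{w_j':w_j\in R,\ j>i\}.\qedhere
\]
\end{proof}

\subsection{Doubling and filling}

\begin{lemma}[doubling]\label{lem:double}
Let $n\ge1$, let all vertices of $K$ be $n$-tame, let $\dim E\le n$, and let $g\colon E\to K$ be a simplicial map with $g(v)=v$ for $v\in V(E)\cap V(K)$. Then some $n$-extension of $K$ contains $E$ as a subcomplex.
\end{lemma}

\begin{proof}
Let $y_1,\dots,y_k$ be the vertices of $E$ outside $V(K)$ and $x_i=g(y_i)\in V(K)$. Put $K_0=K$ and
\[
S_i=x_i*\operatorname{lk}_{K_{i-1}}(x_i)^{(n-1)}\subseteq K_{i-1},\qquad K_i=K_{i-1}\cup y_i*S_i .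
\]
Inductively $K_{i-1}$ is an $n$-extension of $K$, so $x_i$ is tame in $K_{i-1}$ by Lemma~\ref{lem:moves}(d), $S_i$ is $n$-shellable by Lemma~\ref{lem:ops}(a), and $K_i$ arises by an $n$-move. Let $g_i$ fix $y_1,\dots,y_i$ and agree with $g$ elsewhere. We show by induction that $g_i\colon E\to K_i$ is simplicial; $g_0=g$ is. Let $\delta\in E$. If $y_i\notin\delta$, then $g_i(\delta)=g_{i-1}(\delta)\in K_{i-1}$. If $y_i\in\delta$, then $g_{i-1}(\delta)$ is a face of $K_{i-1}$ that contains $x_i$ and has at most $n+1$ elements, so it lies in $S_i$. Its subset $g_{i-1}(\delta\setminus y_i)$ lies in $S_i$ as well, and $g_i(\delta)=y_i\cup g_{i-1}(\delta\setminus y_i)\in y_i*S_i$. The map $g_k$ is the identity on $V(E)$, so $E\subseteq K_k$.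
\end{proof}

The link in $S_i$ is taken in $K_{i-1}$, not in $K$, because $\delta$ may contain vertices $y_j$ that have already been moved. This is why tameness must persist under moves.

\begin{lemma}[filling]\label{lem:fill}
Let $n\ge1$, let $K$ be $n$-good with all vertices $n$-tame, and let $B\subseteq K$ be an $(n-1)$-shellable subcomplex. Then $K$ has an $n$-extension $L$ containing $u*B$ for some vertex $u\in V(L)\setminus V(K)$.
\end{lemma}

\begin{proof}
Order $V(B)$ and let $X=\operatorname{Pr}(B)\cup c*B'$, which is $n$-shellable by Lemma~\ref{lem:prism}. Put $V_1=V(B)$. The subcomplex induced on the remaining vertices is $Y=c*B'$. Since $K$ is $(n-1)$-connected and $\dim B'=n-1$, (F3) gives a continuous map $h\colon|Y|\to|K|$ whose restriction to $|B'|$ is the canonical homeomorphism onto $|B|\subseteq|K|$. Choose $m$ and vertices $g(y)$ for $y\in V(\operatorname{sd}^mY)$ as in (F4), and put $g(v)=v$ for $v\in V(B)$. Let $E=X[m]$, with the vertices of $\operatorname{sd}^mY$ named outside $V(K)$. By Lemma~\ref{lem:partial}, $E$ is $n$-shellable. Its faces $\tau\cup\eta$ with $\eta=\emptyset$ are the faces of $X$ inside $V(B)$, so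 $B\subseteq E$.

We show that $g\colon E\to K$ is simplicial. Let $\tau\cup\eta\in E$. If $\eta=\emptyset$, then $g(\tau)=\tau\in B$. Let $\eta\ne\emptyset$ and let $z$ be a point in the relative interior of $|\eta|$. For $y\in\eta$ the point $z$ is in the open star of $y$, so $h(z)$ is in the open star of $g(y)$. Thus $g(\eta)$ is contained in the carrier $\kappa\in K$ of $h(z)$, which settles the case $\tau=\emptyset$. If $\tau\ne\emptyset$, the face $\tau\cup\operatorname{carr}(\eta)$ of $X$ is not in $c*B'$, so it lies in $\operatorname{Pr}(B)$: $\operatorname{carr}(\eta)=\zeta'$ with $\tau\cup\zeta\in B$. Then $z\in|\zeta'|$, $h(z)\in|\zeta|$, $\kappa\subseteq\zeta$, and $g(\tau\cup\eta)=\tau\cup g(\eta)\subseteq\tau\cup\zeta\in B\subseteq K$.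

By Lemma~\ref{lem:double} some $n$-extension $\hat K$ of $K$ contains $E$. As $E$ is $n$-shellable, $L=\hat K\cup u*E$ with $u$ new is an $n$-extension of $K$, and $u*B\subseteq u*E\subseteq L$.
\end{proof}

The prism is what lets (F4) be applied to $Y$ alone: the faces of $E$ that meet both $B$ and $\operatorname{sd}^mY$ are controlled by the projection of the prism. The connectivity of $K$ cannot be omitted. If $n=1$, $K$ consists of two disjoint edges and $B$ of one endpoint of each, then all vertices are tame, but a $1$-move cones over a connected subgraph and never joins the two components.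

\section{Proof of Proposition~\ref{prop:main}}\label{sec:main}

We argue by induction on $n$. For $n=-1$ and $n=0$ take $L=K$, as in Example~\ref{ex:dunce}. Let $n\ge1$, assume the proposition for $n-1$, and let $K$ be $n$-good. ``Tame'' means $n$-tame.

\subsection*{Step 1: making all vertices tame}
Let $x\in V(K)$. By Lemma~\ref{lem:good} the link $\Lambda_0=\operatorname{lk}_K(x)$ is $(n-1)$-good, so there are $(n-1)$-moves $\Lambda_i=\Lambda_{i-1}\cup z_i*C_i$, $1\le i\le t$, with new vertices $z_i$ and with $\Lambda_t^{(n-1)}$ being $(n-1)$-shellable. A move on the link is realized in $K$ by joining it with $x$: put $K_0=K$ and $K_i=K_{i-1}\cup z_i*(x*C_i)$. Suppose $\operatorname{lk}_{K_{i-1}}(x)=\Lambda_{i-1}$. Then $x*C_i\subseteq K_{i-1}$ is $n$-shellable, so $K_i$ arises by an $n$-move. The added faces containing $x$ are $z_i\cup x\cup\gamma$ with $\gamma\in C_i$, so $\operatorname{lk}_{K_i}(x)=\Lambda_i$. Hence $x$ is tame in $K_t$. Treat the vertices of the original $K$ one after another. By Lemma~\ref{lem:moves}(c) the complex stays $n$-good, so the construction can be repeated; by Lemma~\ref{lem:moves}(d) treated vertices stay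 tame and added vertices are tame. An $n$-extension of the result is an $n$-extension of $K$, so we may assume that all vertices of $K$ are tame.

\subsection*{Step 2: an $n$-shellable complex containing $K^{(n-1)}$}
Let $A=K^{(n-1)}$, which is $(n-1)$-good by Lemma~\ref{lem:good}. By induction it has an $(n-1)$-extension $\hat A$ whose $(n-1)$-skeleton is $(n-1)$-shellable, and $\dim\hat A\le n$ by Lemma~\ref{lem:moves}(c). Let $D$ arise from $\hat A$ by one more $(n-1)$-move, the cone over $\hat A^{(n-1)}$. By Lemma~\ref{lem:coneoff}, $D$ is $n$-shellable. List all these moves as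
\[
A=A_0\subset A_1\subset\dots\subset A_s=D,\qquad A_j=A_{j-1}\cup u_j*B_j,
\]
with $B_j\subseteq A_{j-1}$ $(n-1)$-shellable and $u_1,\dots,u_s\notin V(K)$. Every face in $A_j\setminus A_{j-1}$ contains $u_j$, and $u_j\notin V(A_{j-1})$. Therefore
\begin{equation}\label{eq:filtration}
\text{a face of }D\text{ contained in }V(A)\cup\{u_1,\dots,u_i\}\text{ lies in }A_i,\qquad\text{and}\qquad\operatorname{lk}_{A_i}(u_i)=B_i,
\end{equation}
the first statement for $0\le i\le s$ and the second for $1\le i\le s$.

\subsection*{Step 3: realizing $D$ inside an $n$-extension}
The moves that build $D$ are $(n-1)$-moves and are not allowed on $K$; Lemma~\ref{lem:fill} simulates them. Put $M_0=K\supseteq A_0$. Suppose $M_{j-1}$ is an $n$-extension of $K$ that contains $A_{j-1}$ and none of the vertices $u_j,\dots,u_s$. It is $n$-good with all vertices tame by Lemma~\ref{lem:moves}(c),(d), and $B_j\subseteq M_{j-1}$. Lemma~\ref{lem:fill} gives an $n$-extension $M_j$ of $M_{j-1}$ containing a cone over $B_j$ with a new apex. Name the apex $u_j$, and name the other added vertices outside $\{u_1,\dots,u_s\}$. Then $A_j\subseteq M_j$. The complex $L_0=M_s$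 is an $n$-extension of $K$ that contains $D$.

\subsection*{Step 4: the collar}
We want to shell an $n$-skeleton starting with $D$, but we control $(L_0^{(n)},A)$ and not $(L_0^{(n)},D)$. So we create a copy $D'$ of $D$ with $D'\cap L_0=A$. A move adds one vertex, so we double $u_1,\dots,u_s$ one at a time, each along its star in the current copy of $D$; this star is shellable because $D$ is.

Take new vertices $u_1',\dots,u_s'$. Let $D^i$ be $D$ with $u_1,\dots,u_i$ renamed $u_1',\dots,u_i'$, so $D^0=D$, and let $D'=D^s$. Put
\[
\Lambda_i=\operatorname{lk}_{D^{i-1}}(u_i),\qquad L_i=L_{i-1}\cup u_i'*(u_i*\Lambda_i),\qquad 1\le i\le s .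
\]
Since $D^{i-1}\cong D$ is $n$-shellable, $\Lambda_i$ is $(n-1)$-shellable and $u_i*\Lambda_i\subseteq D^{i-1}$ is $n$-shellable. Suppose $D^{i-1}\subseteq L_{i-1}$, which holds for $i=1$. Then $L_i$ arises by an $n$-move. A face of $D^i$ either omits $u_i'$ and is a face of $D^{i-1}$, or equals $u_i'\cup\rho$ with $\rho\in\Lambda_i$; so $D^i\subseteq L_i$. Thus $L=L_s$ is an $n$-extension of $K$ containing $D'$.

\subsection*{Step 5: $L^{(n)}$ is $n$-shellable}
Let $Q_i=D'\cup L_i^{(n)}$ for $0\le i\le s$. Then $D'\subseteq Q_0\subseteq\dots\subseteq Q_s=L^{(n)}$, the last equality because $D'\subseteq L$ has dimension $n$. The complex $D'\cong D$ is $n$-shellable. By Lemma~\ref{lem:concat} it remains to show that $(Q_0,D')$ and all $(Q_i,Q_{i-1})$ are $n$-shellable.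

\emph{The pair $(Q_0,D')$.} Faces of $L_0$ have no primed vertices, and a face of $D'$ without primed vertices is contained in $V(A)$, so it lies in $A$ by \eqref{eq:filtration} with $i=0$. As $A\subseteq D'$, we get $Q_0\setminus D'=L_0^{(n)}\setminus A$. Now $(K^{(n)},A)$ is $n$-shellable by Lemma~\ref{lem:translate}(b) and $(L_0^{(n)},K^{(n)})$ by Lemma~\ref{lem:moves}(b). So $(L_0^{(n)},A)$ is $n$-shellable, and Lemma~\ref{lem:translate} with $\eta=\emptyset$ applies.

\emph{The pair $(Q_i,Q_{i-1})$.} Since $L_i\setminus L_{i-1}=\{u_i'\cup\rho:\rho\in u_i*\Lambda_i\}$,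
\[
Q_i\setminus Q_{i-1}=\{u_i'\cup\rho:\ \rho\in(u_i*\Lambda_i)^{(n-1)},\ u_i'\cup\rho\notin D'\}.
\]
We determine which of these faces were already placed with $D'$. Let $B_i^*$ be $B_i$ with $u_j$ renamed $u_j'$ for $j<i$. The renaming $D\cong D^{i-1}$ carries the pair $(\operatorname{lk}_D(u_i),\operatorname{lk}_{A_i}(u_i))$ to $(\Lambda_i,B_i^*)$, by \eqref{eq:filtration}. We claim that for $\rho\in u_i*\Lambda_i$,
\begin{equation}\label{eq:claim}
u_i'\cup\rho\in D'\iff\rho\in B_i^* .
\end{equation}
Let $\rho^\circ$ denote $\rho$ with the primes removed. If $u_i'\cup\rho\in D'$, then $\rho$ contains no unprimed $u_j$. As $\rho\subseteq V(D^{i-1})=V(A)\cup\{u_j':j<i\}\cup\{u_j:j\ge i\}$, we get $\rho\subseteq V(A)\cup\{u_j':j<i\}$. Then $u_i\cup\rho^\circ$ is a face of $D$ contained in $V(A)\cup\{u_1,\dots,u_i\}$, so $\rho^\circ\in\operatorname{lk}_{A_i}(u_i)=B_i$ by \eqref{eq:filtration}, and $\rho\in B_i^*$. Conversely, if $\rho\in B_i^*$, then $u_i\cup\rho^\circ\in A_i\subseteq D$, and priming all $u_j$ turns this face into $u_i'\cup\rho\in D'$. This proves \eqref{eq:claim}.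

By \eqref{eq:claim} and Lemma~\ref{lem:translate} with $\eta=u_i'$, it suffices to show that $\bigl((u_i*\Lambda_i)^{(n-1)},B_i^*\bigr)$ is $(n-1)$-shellable. Since $\dim\Lambda_i=n-1$,
\[
B_i^*\ \subseteq\ \Lambda_i\ \subseteq\ \Lambda_i\cup u_i*\Lambda_i^{(n-2)}=(u_i*\Lambda_i)^{(n-1)} .
\]
The complex $D$ is an $(n-1)$-extension of $A_i$, so $(D,A_i)$ is $n$-shellable by Lemma~\ref{lem:moves}(a), and $(\Lambda_i,B_i^*)\cong(\operatorname{lk}_D(u_i),\operatorname{lk}_{A_i}(u_i))$ is $(n-1)$-shellable by Lemma~\ref{lem:ops}(b). The skeleton $\Lambda_i^{(n-2)}$ is $(n-2)$-shellable by Lemma~\ref{lem:ops}(c), so $(\Lambda_i\cup u_i*\Lambda_i^{(n-2)},\Lambda_i)$ is $(n-1)$-shellable by Lemma~\ref{lem:translate}(a). Lemma~\ref{lem:concat} combines the two.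

This proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:B}. \qed

\begin{remark}
The same computation shows why the vertices are primed in the order of their creation: when $u_i$ is doubled, the part of its link that already belongs to $D'$ is the link $B_i$ that $u_i$ had when it was created, and the rest of the link grew from $B_i$ by shelling steps. The connectivity hypothesis is consumed in two places only: the existence of a vertex in the case $n=0$, and the null-homotopy in Lemma~\ref{lem:fill}. The conditions on links of nonempty faces reach these places through the induction, which passes to vertex links in Step~1 and to the skeleton in Step~2.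
\end{remark}

\section{Proofs of the corollaries}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
Let $\sigma\in\Delta$ and $k=d-3-|\sigma|$. By (F7) with $r=d-1$, $\tilde H_i(\operatorname{lk}_\Delta\sigma;\mathbb F)=0$ for $i\le k$ and every field $\mathbb F$. By universal coefficients $\tilde H_i(\,\cdot\,;\mathbb Z)\otimes\mathbb F$ embeds in $\tilde H_i(\,\cdot\,;\mathbb F)$, and a finitely generated abelian group whose tensor product with every field vanishes is zero. So $\tilde H_i(\operatorname{lk}_\Delta\sigma;\mathbb Z)=0$ for $i\le k$. If $|\sigma|\ge d-3$, then $k\le0$, and this vanishing says that the link is $k$-connected. If $|\sigma|\le d-4$, then $k\ge1$, and by (F5) the link is $k$-connected if and only if it is simply connected. Apply Theorem~\ref{thm:B}. For $d=4$ the only face with $|\sigma|\le d-4$ is $\emptyset$, whose link is $\Delta$.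
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
Let $q=N-3\ge2$, let $\Sigma$ triangulate the Poincar\'e homology $3$-sphere, and let $\Delta=\Sigma*\partial2^{[q+1]}$, pure of dimension $N$. The boundary $\partial2^{[q+1]}$ is a $(q-1)$-sphere, and the join with $S^{q-1}$ is the $q$-fold suspension. By the double suspension theorem of Edwards and Cannon \cite{Cannon}, the double suspension of a homology $3$-sphere is homeomorphic to $S^5$, so $|\Delta|\cong S^{3+q}=S^N$. The face $[q]$ is a facet of $\partial2^{[q+1]}$, so its link in $\Delta$ is $\Sigma$. With $d=q+4$, condition \eqref{eq:star} requires this link to be simply connected, which fails. By Proposition~\ref{prop:necessity}, $\Delta$ has no shellable extender. On the other hand $\partial2^{[N+2]}$ triangulates $S^N$, is shellable by Lemma~\ref{lem:ops}(c), and is its own extender.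
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:E}]
By the Adian--Rabin theorem, no algorithm decides from a finite presentation of a group $G$ whether $G$ is trivial. We compute from the presentation a pure $3$-dimensional complex $\Delta$ that has a shellable extender if and only if $G=1$.

We may assume that there is at least one generator and that no relator is the empty word. Take one triangle boundary for each generator, all sharing a base vertex. A relator defines a closed edge path $v_0,v_1,\dots,v_l=v_0$ with $l\ge3$ and $v_i\ne v_{i+1}$. Attach a disk along it by adding new vertices $a_0,\dots,a_{l-1},b$ and the triangles $v_iv_{i+1}a_i$, $v_{i+1}a_ia_{i+1}$, $a_ia_{i+1}b$, with indices modulo $l$. The result is a connected complex of dimension at most $2$ with fundamental group $G$, in which every vertex lies in an edge. Glue to each edge a triangle whose third vertex is new. This gives a pure $2$-dimensional complex $K_0$ that deformation retracts to the previous one. Order $V(K_0)$ and let $\Delta=\operatorname{Pr}(K_0)$. By \eqref{eq:prism} it is pure of dimension $3$, and $|\Delta|\cong|K_0|\times[0,1]$ is connected with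 fundamental group $G$.

For $d=4$, condition \eqref{eq:star} says that $\Delta$ is simply connected, that vertex links are connected and that edge links have a vertex. The last holds by purity. Consider the link of an unprimed vertex $v$. Its vertices are $v'$, the vertices $w$ with $vw$ an edge of $K_0$, and the vertices $w'$ with $vw$ an edge of $K_0$ and $w>v$. For $w<v$ the face $wvv'$ joins $w$ to $v'$ in the link. For $w>v$ the faces $vww'$ and $vv'w'$ join $w$ to $w'$ and $w'$ to $v'$. So the link is connected. Reversing the order and exchanging primed and unprimed vertices is a symmetry of the definition of the prism, so links of primed vertices are connected too. By Theorem~\ref{thm:B}, $\Delta$ has a shellable extender if and only if $G=1$.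
\end{proof}

\begin{remark}
There is no computable function $f$ such that every pure $3$-dimensional complex on $N$ vertices that has a shellable extender has one with at most $f(N)$ vertices: otherwise a search through finitely many complexes and facet orders would contradict Corollary~\ref{cor:E}. In the construction of Section~\ref{sub:three} the size of the extender is governed by the number $m$ of subdivisions in Lemma~\ref{lem:fill}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BL}
Bj\"orner and Lutz, Experiment.\ Math.\ \textbf{9} (2000).

\bibitem{Cannon}
Cannon, Ann.\ of Math.\ \textbf{110} (1979).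

\bibitem{PE}
\emph{Partition extenders, skeleta of simplices, and Simon's conjecture},
\texttt{https://sites.math.washington.edu/\textasciitilde goeckner/GoecknerPartitionExtendersPrimorska.pdf}

\end{thebibliography}
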